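# Cycles with equally many vertices in every part of a regular multipartite tournament

## 1. Eight vertices in four parts

Take eight vertices $1^+,1^-,2^+,2^-,3^+,3^-,4^+,4^-$. The two vertices with the same digit are not joined. Any two vertices with different digits are joined by one arc, whose direction is given by the following rule. Start from the tournament $\omega$ on $\{1,2,3,4\}$ with
$$1\to 2,\quad 1\to 3,\quad 1\to 4,\qquad 2\to 3\to 4\to 2 .$$
Put $\omega_{ij}=1$ and $\omega_{ji}=-1$ if $i\to j$ in $\omega$. For signs $\alpha,\beta\in\{+1,-1\}$ let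
$$i^{\alpha}\to j^{\beta}\quad\text{if and only if}\quad \omega_{ij}\,\alpha\beta=+1 .$$
Since $\omega_{ji}=-\omega_{ij}$, exactly one of $i^\alpha\to j^\beta$ and $j^\beta\to i^\alpha$ holds. Of the two vertices $j^+,j^-$, the vertex $i^\alpha$ beats exactly one and loses to the other. So each of the eight vertices has outdegree $3$ and indegree $3$: the digraph is as balanced as it can be.

Is there a directed cycle that uses exactly one vertex of each of the four pairs? Such a cycle is a 4-cycle in the tournament induced by a choice $1^{\alpha_1},2^{\alpha_2},3^{\alpha_3},4^{\alpha_4}$. Changing all four signs at once changes no product $\alpha_i\alpha_j$, so we may fix $\alpha_1=+$. Eight choices remain. A vertex that beats the other three is called a source, and one that loses to the other three is called a sink.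

| $(\alpha_2,\alpha_3,\alpha_4)$ | arcs at vertex 1 | arcs among 2, 3, 4 | conclusion |
|---|---|---|---|
| $+,+,+$ | $1\to2,\ 1\to3,\ 1\to4$ | $2\to3,\ 3\to4,\ 4\to2$ | 1 is a source |
| $-,-,-$ | $2\to1,\ 3\to1,\ 4\to1$ | $2\to3,\ 3\to4,\ 4\to2$ | 1 is a sink |
| $-,+,+$ | $2\to1,\ 1\to3,\ 1\to4$ | $3\to2,\ 3\to4,\ 2\to4$ | 4 is a sink |
| $+,-,+$ | $1\to2,\ 3\to1,\ 1\to4$ | $3\to2,\ 4\to3,\ 4\to2$ | 2 is a sink |
| $+,+,-$ | $1\to2,\ 1\to3,\ 4\to1$ | $2\to3,\ 4\to3,\ 2\to4$ | 3 is a sink |
| $+,-,-$ | $1\to2,\ 3\to1,\ 4\to1$ | $3\to2,\ 3\to4,\ 2\to4$ | 3 is a source |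
| $-,+,-$ | $2\to1,\ 1\to3,\ 4\to1$ | $3\to2,\ 4\to3,\ 4\to2$ | 4 is a source |
| $-,-,+$ | $2\to1,\ 3\to1,\ 1\to4$ | $2\to3,\ 4\to3,\ 2\to4$ | 2 is a source |

Every choice has a source or a sink, and a vertex of that kind lies on no cycle of the chosen tournament. So there is no cycle with exactly one vertex in each pair, although the digraph is perfectly balanced.

We can also count. Choose the four signs independently and uniformly. A fixed chosen vertex is then a source with probability $2^{-3}$ and a sink with probability $2^{-3}$. The expected number of sources and sinks among the four chosen vertices is therefore $4\cdot 2\cdot\frac18=1$, which leaves just enough room for every choice to be spoiled. With five pairs the same count would be $5\cdot2\cdot\frac1{16}=\frac{10}{16}<1$, and some choice would have neither a source nor a sink. This raises a question: with five or more parts, does balance force cycles that meet all parts equally often? And not only once each, but $m$ times each, for every possible $m$?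

## 2. Regular multipartite tournaments and the two theorems

All digraphs are finite, without loops and multiple arcs. For a vertex $x$ of a digraph $D$ we write $N^+(x)$ for the set of its out-neighbors and $d^+(x)$, $d^-(x)$ for its outdegree and indegree. A cycle is a directed cycle. A digraph is Hamiltonian if it has a cycle through all its vertices.

**Definition.** A digraph is *regular* if there is a number $p\in\mathbb N$ with $d^+(x)=d^-(x)=p$ for all vertices $x$. A *$c$-partite tournament* is an orientation of a complete $c$-partite graph; its *partite sets* (or parts) are those of the underlying graph.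

The digraph of Section 1 is a regular 4-partite tournament with parts of size $2$. A tournament on $c$ vertices is a $c$-partite tournament with parts of size $1$. In a multipartite tournament two vertices of the same part are never joined and two vertices of different parts are joined by exactly one arc, so every cycle has length at least $3$.

**Conjecture.** Let $V_1,\dots,V_c$ be the partite sets of a regular $c$-partite tournament $D$ with $c\ge5$ such that $|V_1|=\dots=|V_c|=r\ge2$. Then $D$ contains a cycle with exactly $m$ vertices of each partite set for every $m\in\{1,2,\dots,r\}$.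

This is stated in "Cycles with a given number of vertices from each partite set in regular multipartite tournaments". The conjecture is true, and we shall prove the following.

**Theorem 1.** Let $c\ge5$, $m\ge1$. Let $D$ be a $c$-partite tournament with partite sets $V_1,\dots,V_c$, $|V_i|=r_i\ge m$, such that
$$\sum_{j\ne i}\frac{|N^+(x)\cap V_j|}{r_j}=\frac{c-1}{2}\qquad\text{for every } i \text{ and every } x\in V_i. \tag{1}$$
Then $D$ has a cycle with exactly $m$ vertices of each partite set. Moreover, at least $\frac1{120}$ of all choices $(S_1,\dots,S_c)$ with $S_i\subseteq V_i$, $|S_i|=m$, are such that $D[S_1\cup\dots\cup S_c]$ is Hamiltonian.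

**Theorem 2.** For every even $r\ge2$ there is a regular 4-partite tournament with parts of size $r$ that has no cycle with exactly one vertex from each partite set. So $c\ge5$ cannot be replaced by $c\ge4$.

Theorem 1 contains the conjecture. If $D$ is regular and all parts have size $r$, then every $x$ has $(c-1)r$ neighbors, so $d^+(x)=(c-1)r/2$. Dividing by $r$ gives (1). A Hamiltonian cycle of $D[S_1\cup\dots\cup S_c]$ is a cycle of $D$ with exactly $m$ vertices in each part.

Condition (1) asks that the out-densities of $x$ into the other parts average to $\frac12$. It does not need regularity. Take $c$ parts of arbitrary even sizes $r_i$, split each part into two halves with signs $+$ and $-$, and orient arcs by the sign rule of Section 1 from any tournament $\omega$ on $\{1,\dots,c\}$. Then each $x\in V_i$ beats exactly half of each other part, so each summand in (1) is $\frac12$ and (1) holds. But $d^+(x)=\frac12\sum_{j\ne i}r_j$ depends on $i$ if the sizes differ.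

**Proof of Theorem 2.** Let $r=2k$ and replace each vertex $i^\alpha$ of Section 1 by a set $V_i^\alpha$ of $k$ vertices. So $V_i=V_i^+\cup V_i^-$, and for $x\in V_i^\alpha$, $y\in V_j^\beta$, $i\ne j$, we let $x\to y$ if and only if $\omega_{ij}\alpha\beta=+1$. Each $x\in V_i$ has exactly $k$ out-neighbors and $k$ in-neighbors in every $V_j$, $j\ne i$, so the 4-partite tournament is regular of degree $3k$. One vertex from each part, with signs $\alpha_1,\dots,\alpha_4$, induces the tournament on $1^{\alpha_1},\dots,4^{\alpha_4}$ of Section 1. By the table it has a source or a sink, hence no 4-cycle. A cycle with exactly one vertex from each part would be such a 4-cycle. $\square$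

The table has a one-line replacement. Write $\sigma_{ij}=\omega_{ij}\alpha_i\alpha_j$, so that $\sigma_{ij}=1$ if the chosen vertex of $V_i$ beats that of $V_j$ and $\sigma_{ij}=-1$ otherwise. The Pfaffian of this skew-symmetric matrix is
$$\sigma_{12}\sigma_{34}-\sigma_{13}\sigma_{24}+\sigma_{14}\sigma_{23}=\alpha_1\alpha_2\alpha_3\alpha_4\,(1+1+1)=\pm3,$$
because $\omega_{12}\omega_{34}=1$, $\omega_{13}\omega_{24}=-1$ and $\omega_{14}\omega_{23}=1$. Exchanging two neighboring labels changes the Pfaffian only by a sign. For labels $1,2$ it becomes $-\sigma_{12}\sigma_{34}-\sigma_{23}\sigma_{14}+\sigma_{24}\sigma_{13}$; for labels $2,3$ it becomes $\sigma_{13}\sigma_{24}-\sigma_{12}\sigma_{34}-\sigma_{14}\sigma_{23}$; for labels $3,4$ it becomes $-\sigma_{12}\sigma_{34}-\sigma_{14}\sigma_{23}+\sigma_{13}\sigma_{24}$. So any relabeling changes it only by a sign. If the four vertices formed a 4-cycle, we could relabel so that $1\to2\to3\to4\to1$, and the Pfaffian would be $1-\sigma_{13}\sigma_{24}-1=\pm1$, a contradiction.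

## 3. Five parts and one vertex from each

The count $\frac{10}{16}$ from Section 1 already proves Theorem 1 for $c=5$, $m=1$. Two classical facts about tournaments are needed. First, the strong components of a tournament have a linear order in which all arcs between different components go forward; the first and the last are the initial and the terminal component. A strong tournament cannot have exactly $2$ vertices, so each component has $1$ vertex or at least $3$. Second, Camion's theorem (1959): a strong tournament on at least $3$ vertices is Hamiltonian.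

Choose one vertex uniformly and independently from each of the five parts. Given that $x\in V_i$ is chosen, let $p_j=|N^+(x)\cap V_j|/r_j$. By (1), $\sum_{j\ne i}(1-p_j)=4-2=2$. By the inequality of arithmetic and geometric means,
$$\mathbb P(x\text{ is a sink})=\prod_{j\ne i}(1-p_j)\le\Big(\frac24\Big)^4=\frac1{16}.$$
In the same way $\mathbb P(x\text{ is a source})=\prod_{j\neq i} p_j\le\frac1{16}$. So the expected number of sources and sinks is at most $\frac{10}{16}$, and with probability at least $\frac6{16}$ there are none. If a tournament on five vertices has no source and no sink, then its initial and terminal components are not single vertices. If it were not strong, these two components would be different and would have at least $3+3>5$ vertices. So it is strong, and Camion's theorem gives the 5-cycle.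

## 4. Non-Hamiltonian tournaments without sources and sinks

The natural continuation is to choose $m$ vertices at random from each part and to bound the expected number of vertices of in- or outdegree $0$. That part works for all $c\ge5$ and $m\ge1$, as Lemma 1 below shows. It stops being enough right after $(c,m)=(5,1)$, for two reasons.

For $c=6$, $m=1$, the chosen tournament may consist of two cyclic triangles $X$ and $W$ with all nine arcs going from $X$ to $W$. The vertices of $X$ have outdegree $4$ and indegree $1$, those of $W$ have outdegree $1$ and indegree $4$. There is no source or sink, but the tournament is not strong.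

For $m\ge2$ even strong connectivity does not help. Take three parts $\{y_1,y_2\}$, $\{z_0,v\}$, $\{w_1,w_2\}$ and arcs
$$z_0\to y_1,y_2;\qquad y_1,y_2\to v,w_1,w_2;\qquad w_1,w_2\to z_0;\qquad w_1\to v\to w_2 .$$
These are all $12$ arcs of a 3-partite tournament. From $z_0$ we reach $y_1,y_2$ and then everything. From every vertex we reach $z_0$: the $w$'s beat it, $v\to w_2$, and the $y$'s beat $w_1$. So it is strong. But $y_1$ and $y_2$ both have $z_0$ as their only in-neighbor, and on a Hamiltonian cycle they need different predecessors. So it is not Hamiltonian.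

One could try to bound the probability of such configurations directly, for example that of all arcs between $X$ and $W$ going one way. This is a statement about several vertices jointly, while (1) is a condition at each vertex separately and says nothing about how the neighborhoods of different vertices are correlated. What (1) does control is the expectation of any sum of terms each depending on the degrees of one vertex. So we look for one such sum that is large on every obstruction. The first moment of the degree imbalance $d^+-d^-$ carries no information, since it always sums to zero. We take the second moment.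

**Definition.** Let $T$ be a $c$-partite tournament with all parts of size $m$. The *imbalance* of a vertex is $b(x)=d_T^+(x)-d_T^-(x)$, and $Q=Q(T)=\sum_x b(x)^2$. We put
$$n=(c-1)m,\qquad K_0=cm\cdot n=c(c-1)m^2,\qquad \varepsilon(c,m)=2cm\,2^{-n}.$$

Here $cm$ is the number of vertices and $n$ the number of neighbors of each vertex. In the two-triangle example $b=3$ on $X$ and $b=-3$ on $W$, so $Q=6\cdot9=54$, while $K_0=6\cdot5=30$. We shall see that a random choice has $\mathbb E\,Q\le K_0$. So at most $\frac{30}{54}$ of all choices can have $Q\ge54$. This is the plan: every obstruction other than a vanishing degree forces $Q$ above $K_0$ by a definite factor. The requirement that there are at least five parts matters here: in the six-vertex example above the imbalances of $y_1,y_2,z_0,v,w_1,w_2$ are $2,2,0,-2,0,-2$, so $Q=16$ while $K_0=3\cdot2\cdot4=24$.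

We use the following notation throughout. For disjoint vertex sets $U,U'$, $A(U,U')$ is the number of adjacent pairs with one vertex in each, $e(U,U')$ is the number of arcs from $U$ to $U'$, and $U\Rightarrow U'$ means $e(U',U)=0$. Also $f_+=\max(f,0)$. Note that $\sum_x b(x)=0$, and that in $\sum_{x\in U}b(x)$ the arcs inside $U$ cancel.

## 5. The expected sum of squared imbalances

Choose $S_i\subseteq V_i$ with $|S_i|=m$ uniformly and independently, and let $T=D[S_1\cup\dots\cup S_c]$.

**Lemma 1.** $\mathbb E\,Q(T)\le K_0$, and $\mathbb P(T\text{ has a vertex of in- or outdegree }0)\le\varepsilon(c,m)$.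

**Proof.** Fix $x\in V_i$ and condition on $x\in S_i$, an event of probability $m/r_i$. The sets $S_j$, $j\ne i$, remain independent and uniform. Let $a_j=|N^+(x)\cap V_j|$ and $p_j=a_j/r_j$, so that $\sum_{j\ne i}p_j=\frac{c-1}2$ by (1). Let $X_j=|N^+(x)\cap S_j|$, a hypergeometric variable with mean $mp_j$. The vertex $x$ has $X_j$ out-neighbors and $m-X_j$ in-neighbors in $S_j$, so $b(x)=\sum_{j\ne i}(2X_j-m)$. Its mean is $2m\cdot\frac{c-1}2-(c-1)m=0$. The variance of $X_j$ is $mp_j(1-p_j)\frac{r_j-m}{r_j-1}$ if $r_j\ge2$, and $0$ if $r_j=1$. In both cases it is at most $mp_j(1-p_j)\le m/4$. By independence,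
$$\mathbb E[b(x)^2\mid x\in S_i]=\sum_{j\ne i}4\,\mathrm{Var}X_j\le(c-1)m=n .$$
Summing over all vertices, $\mathbb E\,Q\le\sum_i r_i\cdot\frac m{r_i}\cdot n=cmn=K_0$.

For the second statement,
$$\mathbb P(X_j=0)=\prod_{l=0}^{m-1}\frac{(r_j-a_j-l)_+}{r_j-l}\le(1-p_j)^m,$$
because each factor is at most $\frac{r_j-a_j}{r_j}$. Since the $c-1$ numbers $1-p_j$ sum to $\frac{c-1}2$, the inequality of arithmetic and geometric means gives
$$\mathbb P(d_T^+(x)=0\mid x\in S_i)\le\prod_{j\ne i}(1-p_j)^m\le2^{-(c-1)m}=2^{-n}.$$
The in-neighbor densities of $x$ are $1-p_j$ and also sum to $\frac{c-1}2$, so the same bound holds for the indegree. The expected number of pairs consisting of a vertex of $T$ and a vanishing in- or outdegree of it is at most $\sum_i r_i\frac m{r_i}\cdot2\cdot2^{-n}=\varepsilon(c,m)$. $\square$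

The rest of the talk proves the deterministic counterpart.

**Proposition 1.** Let $c\ge5$, and let $T$ be a non-Hamiltonian $c$-partite tournament with all parts of size $m$ and all in- and outdegrees $\ge1$. Then $Q(T)\ge q_0(c,m)$, where

* for $m=1$: no such $T$ exists if $c=5$, and $q_0=3c(c-3)$ if $c\ge6$;
* $q_0(5,2)=90$ (with $K_0=80$) and $q_0(5,3)=183$ (with $K_0=180$);
* $q_0(c,m)=1.05K_0$ for all other $(c,m)$ with $m\ge2$.

**Proposition 1 implies Theorem 1.** A non-Hamiltonian $T$ has a vanishing in- or outdegree or satisfies $Q(T)\ge q_0$. By Lemma 1 and Markov's inequality,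
$$\mathbb P(T\text{ not Hamiltonian})\le\varepsilon(c,m)+\frac{K_0}{q_0},$$
with only the first term if $(c,m)=(5,1)$. The number $\varepsilon(c,m)$ decreases in $c$, as $\varepsilon(c+1,m)/\varepsilon(c,m)=\frac{c+1}c2^{-m}<1$, and in $m$, as $\varepsilon(c,m+1)/\varepsilon(c,m)=\frac{m+1}m2^{-(c-1)}<1$. The values are as follows.

* $(5,1)$: $\frac{10}{16}$.
* $(6,1)$: $\frac{12}{32}+\frac{30}{54}<0.931$.
* $c\ge7$, $m=1$: $\varepsilon\le\frac{14}{64}<0.22$, and $\frac{K_0}{q_0}=\frac{c-1}{3(c-3)}\le\frac12$, since this decreases in $c$. The sum is below $0.72$.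
* $(5,2)$: $\frac{20}{256}+\frac{80}{90}<0.968$.
* $(5,3)$: $\frac{30}{4096}+\frac{180}{183}<0.9911$.
* All others, that is $c\ge6$, $m\ge2$ or $c=5$, $m\ge4$: $\varepsilon\le\frac{24}{1024}<0.0235$, the value at $(6,2)$, since the value $\frac{40}{65536}$ at $(5,4)$ is smaller. With $\frac1{1.05}<0.9524$ the sum is below $0.976$.

Each value is less than $1-\frac1{120}=0.99166\ldots$. So more than $\frac1{120}$ of all choices induce a Hamiltonian $T$, and a Hamiltonian cycle of $T$ is a cycle of $D$ with exactly $m$ vertices from each part. $\square$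

## 6. Proposition 1 for $m=1$: tournaments that are not strong

Here $T$ is a tournament and, by Camion's theorem, it is not strong. Let $X$ be its initial strong component and $W$ the set of the other vertices, $a=|X|$, $w=|W|$. The initial and terminal components are different. Neither is a single vertex, as that vertex would have indegree $0$ or outdegree $0$. So both have at least $3$ vertices, whence $a,w\ge3$ and $c=a+w\ge6$; for $c=5$ no such $T$ exists. Since $X\Rightarrow W$, we have $\sum_Xb=aw=-\sum_Wb$. By Cauchy–Schwarz,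
$$Q\ge\frac{(aw)^2}a+\frac{(aw)^2}w=aw(a+w)=c\,aw\ge3c(c-3),$$
because $a+w=c$ and $a,w\ge3$. The two triangles of Section 4 attain equality for $c=6$.

From now on $m\ge2$.

## 7. Non-Hamiltonian $T$ with a cycle-factor

**Definition.** A *cycle-factor* of $T$ is a collection of vertex-disjoint cycles that together cover all vertices.

Two disjoint triangles covering six vertices form a cycle-factor with two cycles. The six-vertex digraph of Section 4 has none, because $y_1$ and $y_2$ cannot have different predecessors. A Hamiltonian cycle is a cycle-factor with one cycle.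

We split the proof for $m\ge2$ according to whether $T$ has a cycle-factor. If it has one, we use a theorem of A. Yeo (*One-diregular subgraphs in semicomplete multipartite digraphs*, J. Graph Theory 24 (1997) 175–185), which replaces Camion's theorem.

**Theorem Y.** Let $T$ be a $c$-partite tournament having a cycle-factor but no Hamiltonian cycle. Then there are a partite set $V^*$ of $T$ and an indexing $C_1,\dots,C_k$ $(k\ge2)$ of the cycles of some cycle-factor with a minimum number of cycles such that for every arc $yx$ from $C_j$ to $C_1$, $2\le j\le k$, the successor $y^+$ of $y$ on $C_j$ and the predecessor $x^-$ of $x$ on $C_1$ both lie in $V^*$.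

For the two triangles $X\Rightarrow W$ one takes $C_1=X$; there are no arcs back to $C_1$, and the condition is empty. In general the theorem says that arcs back to $C_1$ are rare, and this makes the total imbalance of $C_1$ large.

**Step 1: few arcs go back to $C_1$.** Take $C_1,\dots,C_k$ and $V^*$ from Theorem Y. Let $X=V(C_1)$, $W=V(T)\setminus X$, $a=|X|\ge3$, $w=|W|\ge3$, $\xi=|X\cap V^*|$ and $\eta=|W\cap V^*|$, so $\xi+\eta=m$. Every arc from $W$ to $X$ goes from $W_0=\{y\in W:y^+\in V^*\}$ to $X_0=\{x\in X:x^-\in V^*\}$. The successor map is a bijection of $W$ onto itself and the predecessor map a bijection of $X$ onto itself, so $|W_0|=\eta$, $|X_0|=\xi$ and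
$$e(W,X)\le\xi\eta .$$
Consecutive vertices on a cycle are adjacent, so a vertex of $X_0$ or $W_0$ is not in $V^*$. Thus $X$ contains the disjoint sets $X_0$ and $X\cap V^*$, both of size $\xi$, and $W$ similarly contains two disjoint sets of size $\eta$. Hence $a\ge2\xi$ and $w\ge2\eta$.

**Step 2: the resulting bounds.** Let $F=\sum_Xb=-\sum_Wb=A(X,W)-2e(W,X)$. Then, by Cauchy–Schwarz and $a+w=cm$,
$$F\ge A(X,W)-2\xi\eta,\qquad Q\ge F^2\Big(\frac1a+\frac1w\Big)=cm\,\frac{F^2}{aw}. \tag{2}$$
With $x_i=|X\cap V_i|$ we have $\sum x_i=a$ and $\sum x_i^2\ge a^2/c$. Therefore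
$$A(X,W)=aw-\sum_ix_i(m-x_i)\ge aw-am+\frac{a^2}c=aw-\frac{a(cm-a)}c=\frac{c-1}c\,aw. \tag{3}$$
The bounds (2), (3), $a,w\ge3$, $a\ge2\xi$ and $w\ge2\eta$ stay the same if $(X,\xi)$ and $(W,\eta)$ are exchanged. So we may assume $a\le w$, that is, $a\le cm/2$.

**Step 3: $a\ge m$ and $(c,m)\ne(5,2)$.** The function $a(cm-a)$ increases for $a\le cm/2$, so $aw\ge m(cm-m)=(c-1)m^2$. Also $2\xi\eta\le m^2/2$. By (2) and (3),
$$\frac F{\sqrt{aw}}\ge\frac{c-1}c\sqrt{aw}-\frac{m^2}{2\sqrt{aw}} .$$
The right side increases with $aw$. At $aw=(c-1)m^2$ it equals $m\sqrt{c-1}\,\kappa_c$ with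
$$\kappa_c=1-\frac1c-\frac1{2(c-1)} .$$
This number is positive and increases with $c$, with $\kappa_5=0.675$ and $\kappa_6>0.733$. So (2) gives $Q\ge cm\cdot m^2(c-1)\kappa_c^2=K_0\,m\kappa_c^2$. For $m\ge3$ we have $m\kappa_c^2\ge3\cdot0.675^2>1.36$. For $m=2$, $c\ge6$ we have $m\kappa_c^2\ge2\cdot0.733^2>1.07$. In both cases $Q\ge q_0$.

**Step 4: $(c,m)=(5,2)$.** Here $3\le a\le5$, so $aw=a(10-a)\ge21$, and $\xi\eta\le1$. As in Step 3, $F/\sqrt{aw}\ge0.8\sqrt{aw}-2/\sqrt{aw}$ increases with $aw$. So $\frac{F^2}{aw}\ge\frac{(0.8\cdot21-2)^2}{21}>10.4$ and $Q\ge10\cdot\frac{F^2}{aw}>104>90$.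

**Step 5: $a<m$.** As $a\ge3$, this needs $m\ge4$. Now (3) is wasteful, and we count nonadjacent pairs directly: each $x\in X$ is nonadjacent to at most $m-1$ vertices of $W$. Moreover $\xi\le a/2<m/2$, and $\xi\mapsto2\xi(m-\xi)$ increases for $\xi\le m/2$, so $2\xi\eta=2\xi(m-\xi)\le a(m-\frac a2)$. Hence
$$F\ge a(cm-a)-a(m-1)-a\Big(m-\frac a2\Big)=a\Big(\Lambda-\frac a2\Big),\qquad\Lambda=(c-2)m+1 .$$
Since $\Lambda\ge3m+1>a$, the right side is positive, and $Q\ge F^2/a\ge a(\Lambda-\frac a2)^2$. The derivative of the last expression in $a$ is $(\Lambda-\frac a2)(\Lambda-\frac{3a}2)$, so it increases for $a\le\frac23\Lambda$, and $\frac23\Lambda>2m>a$. We may therefore insert $a=3$: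
$$Q\ge3\Big((c-2)m-\frac12\Big)^2\ge3\Big(c-\frac{17}8\Big)^2m^2,$$
using $\frac12\le\frac m8$. Finally
$$3\Big(c-\frac{17}8\Big)^2-1.1\,c(c-1)\ge1.9c^2-11.65c+13.546 .$$
The right side exceeds $2.7$ at $c=5$ and increases for $c\ge5$. So $Q\ge1.1K_0\ge q_0$.

This settles Proposition 1 for all $T$ with a cycle-factor.

## 8. The structure of $T$ without a cycle-factor

Now let $T$ have no cycle-factor. The six-vertex example shows what to expect: an independent set $\{y_1,y_2\}$ whose in-neighbors are too few. Hall's theorem makes this precise.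

**Lemma 2.** If $T$ has no cycle-factor, then with some $z\ge0$

> (S) $V(T)$ is the disjoint union of $Y,Z,R_1,R_2$; $|Z|=z$ and $|Y|=z+1$; $Y$ is independent; $R_2\Rightarrow Y$, $Y\Rightarrow R_1$, $R_2\Rightarrow R_1$.

**Proof.** Consider the bipartite graph with two copies $x^{\mathrm{out}},x^{\mathrm{in}}$ of each vertex and an edge $x^{\mathrm{out}}y^{\mathrm{in}}$ for each arc $xy$. A perfect matching chooses one outgoing and one incoming arc at every vertex, so it is a cycle-factor. As there is none, Hall's theorem gives a vertex set $A_0$ with $|N^+(A_0)|<|A_0|$, where $N^+(A_0)$ is the union of the out-neighborhoods. Take $A_0$ inclusion-minimal. Removing one vertex from $A_0$ leaves a set that is not a violation, so $|N^+(A_0)|\ge|A_0|-1$, and hence $|N^+(A_0)|=|A_0|-1$. Put $B=N^+(A_0)$ and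
$$Y=A_0\setminus B,\quad Z=B\setminus A_0,\quad R_1=A_0\cap B,\quad R_2=V(T)\setminus(A_0\cup B).$$
Then $|Y|-|Z|=|A_0|-|B|=1$. All arcs that leave vertices of $A_0=Y\cup R_1$ end in $B=Z\cup R_1$. So there is no arc inside $Y$, none from $Y$ to $R_2$, none from $R_1$ to $Y$, and none from $R_1$ to $R_2$. This is (S). $\square$

In the six-vertex example of Section 4, (S) holds with $Y=\{y_1,y_2\}$, $Z=\{z_0\}$, $R_1=\{v,w_1,w_2\}$, $R_2=\emptyset$.

From here on only (S) and the fact that all in- and outdegrees are at least $1$ are used. If all arcs are reversed, (S) holds again with $R_1$ and $R_2$ exchanged, $Q$ does not change, and all degrees are still at least $1$. So we may assume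
$$s:=|R_2|\le t:=|R_1| .$$
The set $Y$ is nonempty and independent, so it lies in one part, say $V_1$, and $z+1\le m$. Put
$$R=s+t=cm-2z-1,\qquad g=(c-1)m-2z .$$
Then
$$R-(m-1)=g\ge(c-1)m-2(m-1)=(c-3)m+2>0 . \tag{4}$$

## 9. A lower bound for $Q$ in terms of $s$

Under (S) there are two sources of imbalance. Vertices of $Y$ lose to $R_2$ and beat $R_1$, which makes $b$ large on $Y$ when $s$ is small compared with $t$. And all arcs between $R_2$ and $R_1$ go one way, which makes $b$ large on $R_1\cup R_2$ when $s$ is not small. The set $Z$ is unrestricted and can only be estimated at its worst.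

**Lemma 3.** With $H=(R+1)g+2z$ and $\lambda=H^2/R^3$,
$$Q\ \ge\ \Psi(s):=\lambda\,s(R-s)+(z+1)\big((g-2s)_+\big)^2. \tag{5}$$

**Proof.** For each part $V_j$ let
$$z_j=|Z\cap V_j|,\quad f_j=|R_1\cap V_j|,\quad h_j=|R_2\cap V_j|,\quad M_j=f_j+h_j,$$
and put $\zeta=z-z_1$, $u=M_1$. Since $Y\subseteq V_1$ has $z+1$ vertices, counting $V_1$ and $V_j$ gives
$$u=m-1-z-z_1,\qquad M_j=m-z_j\quad(j\ge2). \tag{6}$$

**Step 1: the contribution of $Y$ gives the second term.** A vertex $v\in Y$ beats the $t-f_1$ vertices of $R_1\setminus V_1$, loses to the $s-h_1$ vertices of $R_2\setminus V_1$, and has $\zeta$ neighbors in $Z$. So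
$$b(v)\ge(t-f_1)-(s-h_1)-\zeta\ge t-s-u-\zeta=t-s-(m-1-2z_1)\ge R-2s-(m-1)=g-2s .$$
There are $z+1$ such vertices, so $\sum_Yb(v)^2\ge(z+1)((g-2s)_+)^2$. If $s=0$, the first term of (5) is $0$ and we are done. Let $s\ge1$; then also $t\ge1$.

**Step 2: totals over $R_1$ and $R_2$.** Let $A=A(R_1,R_2)$, $D_i=A(R_i,Y)-A(R_i,Z)$, $F_2=\sum_{R_2}b$ and $F_1=-\sum_{R_1}b$. By (S) all pairs between $R_2$ and $R_1\cup Y$ count positively for $F_2$, all pairs between $R_1$ and $R_2\cup Y$ count positively for $F_1$, and the pairs with $Z$ count at least $-1$ each. So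
$$F_2\ge A+D_2,\qquad F_1\ge A+D_1. \tag{7}$$
A vertex of $R_i\cap V_j$ with $j\ge2$ is adjacent to all $z+1$ vertices of $Y$ and to $z-z_j$ vertices of $Z$. It contributes $1+z_j$ to $D_i$. A vertex of $R_i\cap V_1$ is adjacent to none of $Y$ and to $\zeta$ vertices of $Z$. It contributes $-\zeta$. Thus
$$D_2=\sum_{j\ge2}(1+z_j)h_j-\zeta h_1,\qquad D_1=\sum_{j\ge2}(1+z_j)f_j-\zeta f_1. \tag{8}$$

**Step 3: one weighted combination of $F_1$ and $F_2$.** We combine the two totals with weights $t$ and $s$; Step 4 will show why. By Cauchy–Schwarz,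
$$(tF_2+sF_1)^2=\Big(t\sqrt s\cdot\frac{F_2}{\sqrt s}+s\sqrt t\cdot\frac{F_1}{\sqrt t}\Big)^2\le(t^2s+s^2t)\Big(\frac{F_2^2}s+\frac{F_1^2}t\Big)=stR\Big(\frac{F_2^2}s+\frac{F_1^2}t\Big).$$
By (7) and $s+t=R$,
$$\frac{tF_2+sF_1}R\ge G_0:=A+\frac{tD_2+sD_1}R .$$
Since $\sum_{R_2}b^2\ge F_2^2/s$ and $\sum_{R_1}b^2\ge F_1^2/t$, we get
$$\sum_{x\in R_1\cup R_2}b(x)^2\ \ge\ \frac R{st}\,G_0^2\qquad\text{provided }G_0\ge0. \tag{9}$$

**Step 4: $G_0$ in terms of the deviations from proportional splitting.** The quantity $G_0$ depends on how each part is divided between $R_1$ and $R_2$. We compare with the division in which every part is split in the ratio $s:t$. Put $p=s/R\le q=t/R$, $\tau=pq$, $\kappa=q-p\ge0$ and write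
$$h_j=pM_j+e_j,\qquad f_j=qM_j-e_j,\qquad\sum_je_j=s-pR=0 .$$
Then
$$f_jh_j=\tau M_j^2+\kappa e_jM_j-e_j^2,\qquad\frac{t\,h_j+s\,f_j}R=q(pM_j+e_j)+p(qM_j-e_j)=2\tau M_j+\kappa e_j .$$
Also $A=st-\sum_jf_jh_j$ and $st=\tau R^2$. Inserting all this and (8) gives
$$G_0=\tau\Big[R^2-\sum_jM_j^2+2\sum_{j\ge2}(1+z_j)M_j-2\zeta u\Big]+\kappa\sum_j\gamma_je_j+\sum_je_j^2, \tag{10}$$
where by (6)
$$\gamma_j=1+z_j-M_j=2z_j+1-m\quad(j\ge2),\qquad\gamma_1=-\zeta-u=2z_1+1-m .$$
Here the weights pay off: all $\gamma_j$ have the form $2z_j$ plus the same constant $1-m$, and the constant disappears because $\sum e_j=0$. So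
$$\kappa\sum_j\gamma_je_j=2\kappa\sum_jz_je_j .$$

**Step 5: removing the deviations.** As $h_j\ge0$, we have $e_j\ge-pM_j$. Also $\kappa p\le qp=\tau$. Hence
$$2\kappa\sum_jz_je_j\ge-2\kappa p\sum_jz_jM_j\ge-2\tau\sum_jz_jM_j .$$
In (10) the terms with $j\ge2$ of this sum cancel $2\tau\sum_{j\ge2}z_jM_j$, and the term with $j=1$, which is $-2\tau z_1u$, combines with $-2\tau\zeta u$ to $-2\tau zu$. Dropping $\sum e_j^2\ge0$ we obtain
$$G_0\ge\tau H',\qquad H'=R^2-\sum_jM_j^2+2\sum_{j\ge2}M_j-2zu .$$

**Step 6: $H'\ge H$.** By (6), $u+z=m-1-z_1$, so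
$$u^2+2zu=(u+z)^2-z^2=(m-1-z_1)^2-z^2=(m-1)^2-2(m-1)z_1+z_1^2-z^2,$$
and for $j\ge2$
$$M_j^2-2M_j=(m-z_j)^2-2(m-z_j)=m(m-2)-2(m-1)z_j+z_j^2 .$$
Subtracting all of these from $R^2$ and using $\sum_jz_j=z$,
$$H'=R^2-(m-1)^2-(c-1)m(m-2)+2(m-1)z+\Big(z^2-\sum_jz_j^2\Big).$$
The last bracket is nonnegative. By (4), $R^2-(m-1)^2=g(R+m-1)$, and $(c-1)m=g+2z$. Hence
$$H'\ge g(R+m-1)-(g+2z)(m-2)+2(m-1)z=gR+g+2z=(R+1)g+2z=H>0 .$$

**Step 7: conclusion.** So $G_0\ge\tau H>0$ and (9) applies. With $\tau=st/R^2$,
$$\sum_{x\in R_1\cup R_2}b(x)^2\ge\frac R{st}\,\tau^2H^2=\frac{st}{R^3}H^2=\lambda\,s(R-s).$$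
Together with Step 1 this is (5). $\square$

## 10. Minimizing $\Psi$

It remains to show $Q\ge q_0(c,m)$ for all $c\ge5$, $m\ge2$, $0\le z\le m-1$ and all $s\le R/2$. In all cases but one the estimate $\Psi(s)\ge q_0(c,m)$ suffices. The exception is $(c,m,z)=(5,2,1)$, treated by hand in Step 8. Recall that $s(R-s)$ increases for $s\le R/2$.

**Step 1: $z=0$.** This case is separate because here $s=0$ must be excluded. We have $Y=\{v\}$, $Z=\emptyset$, $g=n$, $R=cm-1\ge9$, $H=(R+1)n$ and $\lambda=(R+1)^2n^2/R^3$. By hypothesis $d^-(v)\ge1$. Since $v$ is joined only to $R_1\cup R_2$ and $\{v\}\Rightarrow R_1$, its in-neighbors lie in $R_2$, so $s\ge1$. Note $K_0=\frac c{c-1}n^2\le1.25n^2$ and $n\ge8$.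

If $s=1$, then
$$\Psi(1)=\frac{(R+1)^2(R-1)}{R^3}n^2+(n-2)^2=n^2\Big(1+\frac1R-\frac1{R^2}-\frac1{R^3}\Big)+(n-2)^2\ge n^2\Big(1+\frac9{16}\Big)\ge1.25K_0,$$
because $\frac1R\ge\frac1{R^2}+\frac1{R^3}$ and $n-2\ge\frac34n$.

If $2\le s\le R/2$, then
$$\Psi(s)\ge\lambda\cdot2(R-2)\ge2n^2\Big(1+\frac2R\Big)\Big(1-\frac2R\Big)=2n^2\Big(1-\frac4{R^2}\Big)\ge1.9n^2\ge1.5K_0 .$$
So $Q\ge1.25K_0$, which is at least $q_0$ in every case, the largest ratio $q_0/K_0$ being $\frac{90}{80}=1.125$.

From now on $z\ge1$.

**Step 2: reduction to two numbers.** The two terms of $\Psi$ trade off against each other, and we compare them at their natural scales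
$$L=\lambda\,\frac g2\Big(R-\frac g2\Big),\qquad M=(z+1)g^2 .$$
Here $L$ is the first term at $s=\frac g2$, where the second term vanishes, and $M$ is the second term at $s=0$. Note $\frac g2\le\frac R2$ by (4). If $\frac g2\le s\le\frac R2$, then $\Psi(s)\ge L$. If $s<\frac g2$, put $\varphi=1-\frac{2s}g\in(0,1]$. Then
$$s=\frac g2(1-\varphi),\qquad R-s=\Big(R-\frac g2\Big)(1+\rho\varphi),\qquad\rho=\frac g{2R-g}=\frac g{g+2(m-1)}\ge\frac12,$$
the last inequality because $g\ge(c-3)m+2\ge2m+2$. Hence
$$\Psi(s)=L(1-\varphi)(1+\rho\varphi)+M\varphi^2\ge L\Big(1-\frac\varphi2-\frac{\varphi^2}2\Big)+M\varphi^2,$$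
where the bracket equals $(1-\varphi)(1+\frac\varphi2)\ge0$. If $L\ge\ell K_0$, $M\ge\mu K_0$ and $\mu>\ell/2$, then $\Psi(s)/K_0\ge\ell-\frac\ell2\varphi+(\mu-\frac\ell2)\varphi^2$. Minimizing over all real $\varphi$ gives
$$\Psi(s)\ \ge\ \Big(\ell-\frac{\ell^2}{16\mu-8\ell}\Big)K_0, \tag{11}$$
and this also holds in the range $s\ge\frac g2$, where $\Psi(s)\ge\ell K_0$.

**Step 3: bounds for $M$.** As a function of real $z$, $(z+1)(n-2z)^2$ has derivative $(n-2z)(n-6z-4)$. On $[1,m-1]$ we have $n-2z>0$, so the function is increasing, decreasing, or first increasing and then decreasing. Its minimum is attained at an endpoint. There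
$$\frac M{K_0}\Big|_{z=1}=\frac{2(c-1)}c\Big(1-\frac2n\Big)^2,\qquad\frac M{K_0}\Big|_{z=m-1}=\frac{(c-3)^2m+4(c-3)+4/m}{c(c-1)} .$$
The first increases in $c$ and in $m$. The second increases in $m\ge2$, since its numerator has derivative $(c-3)^2-4/m^2>0$. At $m=2$ it equals $\frac{2(c-2)^2}{c(c-1)}$, which increases in $c$ since its logarithmic derivative is $\frac2{c-2}-\frac1c-\frac1{c-1}>0$. Therefore:

* for $c\ge6$, $m\ge2$, both are at least their common value $\frac{16}{15}>1.06$ at $(6,2)$;
* for $c=5$, $m\ge5$, they are at least their values at $m=5$, namely $1.6\cdot0.81=1.296$ and $\frac{28.8}{20}=1.44$.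

**Step 4: bounds for $L$.** Since $H\ge(R+1)g$, we have $\lambda\ge(R+1)^2g^2/R^3$. With $R=g+(m-1)$,
$$L=\lambda\,\frac{g(2R-g)}4\ge\frac{(R+1)^2g^3\big(g+2(m-1)\big)}{4R^3}. \tag{12}$$
For fixed $m$ the right side increases in $g$, because $g/R=g/(g+m-1)$ does. At the smallest value $g=(c-3)m+2$ we have $R=(c-2)m+1$ and $g+2(m-1)=(c-1)m$. Dividing by $K_0=c(c-1)m^2$,
$$\frac L{K_0}\ge\ell(c,m):=\frac{((c-2)m+2)^2((c-3)m+2)^3}{4cm((c-2)m+1)^3}.$$
With $\alpha=(c-2)m$ and $\beta=(c-3)m$,
$$m\,\partial_m\ln\ell=\frac{2\alpha}{\alpha+2}+\frac{3\beta}{\beta+2}-1-\frac{3\alpha}{\alpha+1}=1-\frac4{\alpha+2}-\frac6{\beta+2}+\frac3{\alpha+1}\ge1-\frac1{\alpha+2}-\frac6{\beta+2} .$$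
For $c\ge6$, $m\ge2$ we have $\alpha\ge8$, $\beta\ge6$, and for $c=5$, $m\ge3$ we have $\alpha\ge9$, $\beta\ge6$. In both cases the last expression is at least $1-\frac1{10}-\frac68>0$, so $\ell$ increases in $m$. Further
$$\ell(c,2)=\frac{4(c-1)^2(c-2)^3}{c(2c-3)^3}$$
has logarithmic derivative $\frac2{c-1}+\frac3{c-2}-\frac1c-\frac3{c-3/2}>0$, since $\frac2{c-1}>\frac1c$ and $\frac3{c-2}>\frac3{c-3/2}$. Therefore:

* for $c\ge6$, $m\ge2$: $\ell(c,m)\ge\ell(6,2)=\frac{6400}{4374}>1.46$;
* for $c=5$, $m\ge5$: $\ell(5,m)\ge\ell(5,5)=\frac{17^2\cdot12^3}{100\cdot16^3}=\frac{499392}{409600}>1.21$.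

**Step 5: conclusions from (11).** We insert admissible values of $\ell$ and $\mu$; each time $\mu>\ell/2$.

* $c\ge6$, $m\ge2$: with $\ell=1.4$, $\mu=1.06$ the factor is $1.4-\frac{1.96}{5.76}>1.059$.
* $c=5$, $m\ge5$: with $\ell=1.2$, $\mu=1.29$ the factor is $1.2-\frac{1.44}{11.04}>1.069$.
* $c=5$ and $(m,z)\in\{(3,1),(4,1),(4,2)\}$: here $g=10,14,12$, so $M=2\cdot100,\ 2\cdot196,\ 3\cdot144$, that is $200,392,432$, while $K_0=180,320,320$. So $\mu=1.1$ is admissible. For $L$ we use (12). For $(3,1)$, $R=12$ and $L\ge\frac{169\cdot1000\cdot14}{4\cdot1728}>342>1.4\cdot180$. For $(4,2)$, $R=15$ and $L\ge\frac{256\cdot1728\cdot18}{4\cdot3375}>589>1.4\cdot320$. For $(4,1)$ the bound is larger than for $(4,2)$, as $m$ is the same and $g$ is larger. With $\ell=1.4$ the factor is $1.4-\frac{1.96}{6.4}>1.09$, and $1.09\cdot180>183$.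

In all these cases $Q\ge q_0$. Three triples are left, all with $c=5$: $(m,z)=(3,2),(4,3),(2,1)$.

**Step 6: $(c,m,z)=(5,3,2)$.** Here $R=10$, $g=8$, $H=11\cdot8+4=92$ and $\lambda=8.464$, so $\Psi(s)=8.464\,s(10-s)+3((8-2s)_+)^2$. For $s=0,1,\dots,5$ the values are
$$192,\quad184.176,\quad183.424,\quad189.744,\quad203.136,\quad211.6,$$
all at least $183$.

**Step 7: $(c,m,z)=(5,4,3)$.** Here $R=13$, $g=10$, $H=14\cdot10+6=146$, $\lambda=\frac{21316}{2197}>9.70$ and $\Psi(s)=\lambda s(13-s)+4((10-2s)_+)^2$. So $\Psi(0)=400$, and $\Psi(1),\dots,\Psi(6)$ are at least $372,357,355,365,388,407$. All are at least $336=1.05K_0$.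

**Step 8: $(c,m,z)=(5,2,1)$.** Here (5) is not used as it stands; we return to (7) and count exactly. We have $R=7$ and $g=6$, so $s\le3$. Moreover $|Y|=2$, so $Y=V_1$, and $Z=\{z_0\}$ with, say, $z_0\in V_2$. Let $v$ be the other vertex of $V_2$; then $R_1\cup R_2=\{v\}\cup V_3\cup V_4\cup V_5$. By (8), a vertex of $V_3\cup V_4\cup V_5$ contributes $1$ and $v$ contributes $1+z_2=2$, so $D_i=|R_i|+[v\in R_i]$, where $[v\in R_i]$ is $1$ if $v\in R_i$ and $0$ otherwise. Further, $A=st-\pi$, where $\pi$ is the number of the parts $V_3,V_4,V_5$ that are split between $R_1$ and $R_2$. By Step 1 of the proof of Lemma 3, $b(y)\ge6-2s$ for both $y\in Y$. So for $s\ge1$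
$$Q\ge\frac{F_2^2}s+\frac{F_1^2}t+2\big((6-2s)_+\big)^2,\qquad F_i\ge A+D_i .$$

* $s=0$: both $b(y)\ge6$, so $\sum_Yb\ge12$ and the other $8$ vertices have total imbalance at most $-12$. By Cauchy–Schwarz, $Q\ge2\cdot36+\frac{144}8=90$.
* $s=1$, $t=6$: if $v\in R_1$, then $\pi=1$, $A=5$, $F_2\ge6$, $F_1\ge5+6+1=12$ and $Q\ge36+24+32=92$. If $v\in R_2$, then $\pi=0$, $A=6$, $F_2\ge8$, $F_1\ge12$ and $Q\ge64+24+32=120$.
* $s=2$, $t=5$: if $v\in R_1$, then $\pi\le2$, $A\ge8$, $F_2\ge10$, $F_1\ge8+5+1=14$ and $Q\ge50+39.2+8=97.2$. If $v\in R_2$, then $\pi=1$, $A=9$, $F_2\ge9+2+1=12$, $F_1\ge9+5=14$ and $Q\ge72+39.2+8=119.2$.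
* $s=3$, $t=4$: $\pi\le3$, $A\ge9$, $F_2\ge12$, $F_1\ge13$ and $Q\ge48+42.25=90.25$.

So $Q\ge90=q_0(5,2)$.

All triples $(c,m,z)$ with $c\ge5$, $m\ge2$, $0\le z\le m-1$ have now been treated. Together with Sections 6 and 7 this proves Proposition 1, hence Theorem 1 and the conjecture. $\blacksquare$
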